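\title{One modulus decides the equation $a^n+tb_1^{k_1}\cdots b_\ell^{k_\ell}=\pm c^n$}

\begin{abstract}
Let $a,c,t,b_1,\dots,b_\ell$ be non-zero integers with $|b_i|>1$ and $\gcd(a,c,tb_1\cdots b_\ell)=1$, and let $\varepsilon=\pm1$. We prove that there is an effectively computable modulus $m$ such that the congruence $a^n+tb_1^{k_1}\cdots b_\ell^{k_\ell}\equiv\varepsilon c^n\pmod m$ and the equation $a^n+tb_1^{k_1}\cdots b_\ell^{k_\ell}=\varepsilon c^n$ have the same solutions in positive integers $n,k_1,\dots,k_\ell$. The main step is a bound for $n$, obtained from the product formula for $q^v$-th power Hilbert symbols in $\mathbb{Q}(\zeta_{q^v})$, where $q$ is an odd prime dividing $ac$. The result extends to non-negative exponents, and it fails without the condition on the greatest common divisor.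
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\ell\ge0$, let $a,c,t,b_1,\dots,b_\ell$ be non-zero integers, and let $\varepsilon\in\{-1,1\}$. For $\mathbf{k}=(k_1,\dots,k_\ell)$ we write $\mathbf{b}^{\mathbf{k}}=b_1^{k_1}\cdots b_\ell^{k_\ell}$, and we put $b=b_1\cdots b_\ell$; empty products are $1$. We compare the equation
\begin{equation}\label{eq:eq}
a^n+t\,\mathbf{b}^{\mathbf{k}}=\varepsilon c^n
\end{equation}
in the unknown exponents $n,k_1,\dots,k_\ell$ with the congruence
\begin{equation}\label{eq:cong}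
a^n+t\,\mathbf{b}^{\mathbf{k}}\equiv\varepsilon c^n\pmod m .
\end{equation}
A solution of \eqref{eq:eq} solves \eqref{eq:cong} for every $m$. A tuple $(n,\mathbf{k})$ that does not solve \eqref{eq:eq} is rejected by every $m$ larger than $|a^n+t\mathbf{b}^{\mathbf{k}}-\varepsilon c^n|$, but this $m$ depends on the tuple. The question is whether one modulus rejects all such tuples at once.

Assume $|b_i|>1$ for all $i$ and $\gcd(a,c,tb)=1$. By \cite[Theorem 2.2]{skolem}, for every monotone non-decreasing real function $f$ there is a modulus $m$, effectively computable in terms of $a,c,t,b_1,\dots,b_\ell$ and $f$, such that \eqref{eq:eq} and \eqref{eq:cong} have the same solutions in positive integers satisfying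
\begin{equation}\label{eq:growth}
n\le f\bigl(\max(k_1,\dots,k_\ell)\bigr).
\end{equation}
Problem 2.1 of \cite{skolem} asks whether \eqref{eq:growth} can be removed, that is, whether there is a modulus $m$ for which the solution sets of \eqref{eq:eq} and \eqref{eq:cong} in positive integers coincide. The answer is yes.

\begin{theorem}\label{thm:main}
Let $\ell\ge0$, let $a,c,t,b_1,\dots,b_\ell$ be non-zero integers with $|b_i|>1$ for all $i$ and $\gcd(a,c,tb_1\cdots b_\ell)=1$, and let $\varepsilon=\pm1$. There is an effectively computable $m$ such that, for all positive integers $n,k_1,\dots,k_\ell$, the congruence \eqref{eq:cong} holds if and only if the equation \eqref{eq:eq} holds.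
\end{theorem}

The proof does not use \cite[Theorem 2.2]{skolem}. A short argument removes the condition $|b_i|>1$ and admits the exponent $0$.

\begin{theorem}\label{thm:nonneg}
Let $\ell\ge0$, let $a,c,t,b_1,\dots,b_\ell$ be non-zero integers with $\gcd(a,c,tb_1\cdots b_\ell)=1$, and let $\varepsilon=\pm1$. There is an effectively computable $m$ such that, for all non-negative integers $n,k_1,\dots,k_\ell$, the congruence \eqref{eq:cong} holds if and only if the equation \eqref{eq:eq} holds.
\end{theorem}

To see what such a modulus has to achieve, let $v_p$ denote the $p$-adic valuation and let $e=\max_p v_p(m)$. For every integer $x$ and every $j\ge e$ we have $x^{j+\varphi(m)}\equiv x^j\pmod m$: modulo a prime power $p^i$ exactly dividing $m$, both sides vanish if $p\mid x$, and Euler's theorem applies if $p\nmid x$. So a solution of \eqref{eq:cong} in which some exponent is at least $e$ produces new solutions when that exponent is increased by $\varphi(m)$. This periodicity is what defeats every modulus when the condition on the greatest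 common divisor is dropped.

\begin{example}\label{ex:gcd}
Take $a=c=2$, $t=-1$, $\ell=1$, $b_1=2$, $\varepsilon=-1$, so that $\gcd(a,c,tb_1)=2$. Equation \eqref{eq:eq} reads $2^{n+1}=2^k$, that is, $k=n+1$. Let $m=2^im'$ with $m'$ odd. For $n=i+1$ and $k=n+1+\varphi(m')$ the difference $2^k-2^{n+1}=2^{n+1}(2^{\varphi(m')}-1)$ is divisible by $m$ and is not zero. So no modulus has the property of Theorem \ref{thm:main}.
\end{example}

Under the hypotheses of Theorem \ref{thm:main} with $|a|\ne|c|$, equation \eqref{eq:eq} will turn out to have finitely many solutions. By periodicity, the modulus we want must then leave no solution of \eqref{eq:cong} with a large exponent at all. It is plausible that this can be arranged. If an exponent is large, one of the three terms vanishes modulo a high power of a prime; the remaining two-term congruence restricts $n$; and an auxiliary prime, at which no term vanishes, may contradict this restriction. The task is to produce the auxiliary prime for all values of the parameters, and here the exponents $k_i$ and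 $n$ behave differently.

If $k_i$ is large and $p\mid b_i$, then $a^n\equiv\varepsilon c^n$ modulo a high power of $p$. This forces $p^S\mid n$ for a large $S$. Then $a^n-\varepsilon c^n$ has a divisor known in advance, such as $a^{p^S}-c^{p^S}$, and a prime factor of it that does not divide $tb$ is the auxiliary prime. Once the $k_i$ are bounded, \eqref{eq:growth} bounds $n$. Without \eqref{eq:growth} we must bound $n$ in $a^n+B\equiv\varepsilon c^n$ for a fixed integer $B$. If $n$ is large and $q\mid a$, we learn that $\varepsilon c^n\equiv B$ modulo a high power of $q$. This places $n$ in a residue class, but in general not in the class of $0$, and no factorization results. The substitute is a reciprocity law.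

Section \ref{sec:171} shows both mechanisms on small equations. Section \ref{sec:reduction} deduces the theorems from a bound for the $k_i$ (proved in Section \ref{sec:k}) and a bound for $n$ (proved in Section \ref{sec:n}). Sections \ref{sec:hilbert} and \ref{sec:obstruction} contain the reciprocity argument. A quantity is called effective if an algorithm computes it from the given integers; each search that occurs below is for an object proved to exist, so it terminates.

\section{Two equations modulo 171}\label{sec:171}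

Each of the equations $3^n-1=2^n$ and $3^n+2=5^n$ has the solution $n=1$. In both cases the modulus $171=9\cdot19$ excludes every $n\ge2$, for different reasons.

\begin{example}\label{ex:easy}
Let $n\ge2$ and $3^n-1\equiv2^n\pmod{171}$. Modulo $9$ this says $2^n\equiv-1$. The powers of $2$ modulo $9$ are $2,4,8,7,5,1$, so $n\equiv3\pmod6$. Then $19=3^3-2^3$ divides $3^n-2^n$, while the congruence says $3^n-2^n\equiv1\pmod{19}$.
\end{example}

Here the congruence modulo $9$ forces $3\mid n$ and hence a factorization. For $3^n+2\equiv5^n$ with $n\ge2$, the congruence modulo $9$ reads $5^n\equiv2$; the powers of $5$ are $5,7,8,4,2,1$, so $n\equiv5\pmod6$ and $n$ is prime to $6$. The primes $2,3,5$ that occur in the equation cannot finish the argument: for every $E\ge2$ the congruence has solutions $n\ge E$ modulo $30^E$. Indeed, $5$ is a primitive root modulo $9$ and $3$ is one modulo $25$ (as $3^4\equiv6$, $3^{10}\equiv-1$), hence modulo all $3^E$ and $5^E$. So $5^n\equiv2\pmod{3^E}$ describes a class of odd numbers modulo $2\cdot3^{E-1}$, and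 $3^n\equiv-2\pmod{5^E}$ describes a class modulo $4\cdot5^{E-1}$ with $n\equiv1\pmod4$. Modulo $2^E$ every $n\equiv1\pmod{2^E}$ is a solution. The three conditions are compatible.

\begin{example}\label{ex:hard}
Let $n\ge2$ and $3^n+2\equiv5^n\pmod{171}$, so $n\equiv5\pmod6$. Modulo $19$ the class $7$ has order $3$, since $7^2\equiv11$ and $7^3\equiv1$, and $3\equiv-7\cdot5$. As $n$ is odd, $3^n\equiv-7^n5^n$, and the congruence becomes
\[
5^n(1+7^n)\equiv2\pmod{19}.
\]
Apply the cubic character $\chi(x)=x^6\bmod19$, a homomorphism from $(\mathbb{Z}/19)^*$ to $\{1,7,11\}$. We have $\chi(2)=64\equiv7$ and $\chi(5)=125^2\equiv11^2\equiv7$. For $3\nmid n$ the factor $1+7^n$ is $8=2^3$ or $12\equiv-7$, and $\chi(8)=\chi(-7)=1$. So for $3\nmid n$ the congruence implies $7^n\equiv7\pmod{19}$, that is, $n\equiv1\pmod3$. This agrees with the solution $n=1$ and contradicts $n\equiv5\pmod6$.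
\end{example}

The modulus $19=(3^3+5^3)/(3+5)$ is the norm of $\Delta=3+5\zeta$, where $\zeta$ is a primitive cube root of unity, and $\zeta\equiv7\pmod\Delta$. Modulo $\Delta$ the ratio $3/5$ is the root of unity $-\zeta$, so the three-term congruence collapses to a multiplicative one; the cubic character of each side depends on $n$ only modulo $3$; and $n$ modulo $3$ is prescribed by the congruence modulo $9$. It remains to explain why the primes $3$ and $19$ must disagree. The product formula for the cubic Hilbert symbol links the value of the character at $\Delta$ to a symbol at the prime above $3$, and this symbol can be computed once and for all. In general the norm of $\Delta$ is composite, and the argument shows that the congruence fails at one of its prime factors without saying at which.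

\section{Reduction to two bounds}\label{sec:reduction}

Let $\mathcal{T}$ be a set of tuples $(n,\mathbf{k})$. Call $m$ \emph{good for} $\mathcal{T}$ if every tuple in $\mathcal{T}$ that satisfies \eqref{eq:cong} satisfies \eqref{eq:eq}. A multiple of a good modulus is good, so moduli found for finitely many sets can be multiplied. The theorems follow from two propositions and one lemma.

\begin{proposition}[bound for $k_i$]\label{prop:k}
Let $a$, $c$, $tb$ be pairwise coprime with $|a|\ne|c|$, and let $|b_i|>1$. There are effective $m_i$ and $K_i$ such that every solution of \eqref{eq:cong} modulo $m_i$ in positive integers has $k_i<K_i$.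
\end{proposition}

\begin{proposition}[bound for $n$]\label{prop:n}
Let $a,c,B$ be pairwise coprime non-zero integers with $|ac|>1$, and let $\varepsilon=\pm1$. There are effective $m$ and $n_0$ such that $a^n+B\equiv\varepsilon c^n\pmod m$ with $n\ge1$ implies $n<n_0$.
\end{proposition}

If $|a|=|c|=1$, then $n$ matters only through its parity and cannot be bounded: $1^n-2^k=-1^n$ holds for $k=1$ and all $n$. In this case, and also when $n=0$, the number $\varepsilon c^n-a^n$ lies in $\{0,2,-2\}$, and the following lemma is all that is needed.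

\begin{lemma}\label{lem:small}
Let $|b_i|>1$ for all $i$. There is an effective $m_*$ such that for all $e\in\{0,2,-2\}$ and all integers $k_i\ge0$, the congruence $t\mathbf{b}^{\mathbf{k}}\equiv e\pmod{m_*}$ implies $t\mathbf{b}^{\mathbf{k}}=e$.
\end{lemma}

\begin{proof}
Let $p'$ be a prime not dividing $tb$, and put $m_*=p'\,|b|^3\,(|t|b^2+3)$. Let $t\mathbf{b}^{\mathbf{k}}\equiv e\pmod{m_*}$. Since $p'\nmid t\mathbf{b}^{\mathbf{k}}$, we have $e\ne0$. If some $k_i\ge3$, take a prime $p\mid b_i$; then $p^3$ divides $t\mathbf{b}^{\mathbf{k}}$ and $m_*$, hence $e=\pm2$, which is impossible. So all $k_i\le2$. Then $|t\mathbf{b}^{\mathbf{k}}-e|\le|t|b^2+2$, and $|t|b^2+3$ divides $t\mathbf{b}^{\mathbf{k}}-e$, so this number is $0$.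
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
We need a modulus that is good for the set of all positive tuples.

\emph{Case A: a prime $p$ divides two of $a,c,tb$.} Since $\gcd(a,c,tb)=1$, it does not divide the third. All exponents are positive, so $p$ divides exactly two of $a^n$, $t\mathbf{b}^{\mathbf{k}}$, $c^n$, and \eqref{eq:cong} has no solution modulo $m=p$. This is the only use of the condition on the greatest common divisor; from now on $a,c,tb$ are pairwise coprime.

\emph{Case B: $|a|=|c|$.} Then $|a|=|c|=1$. With $e=\varepsilon c^n-a^n\in\{0,2,-2\}$, the relations \eqref{eq:cong} and \eqref{eq:eq} read $t\mathbf{b}^{\mathbf{k}}\equiv e$ and $t\mathbf{b}^{\mathbf{k}}=e$. Take $m=m_*$ from Lemma \ref{lem:small}.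

\emph{Case C: $|a|\ne|c|$.} Then $|ac|>1$. Let $m_i,K_i$ be as in Proposition \ref{prop:k}, and put $m'=\prod_im_i$ and $K=\max_iK_i$ (both equal to $1$ if $\ell=0$). Each of the finitely many integers $B=t\mathbf{b}^{\mathbf{k}}$ with $1\le k_i<K$ is coprime to $a$ and to $c$, so Proposition \ref{prop:n} gives a modulus $m_B$ and a bound $n_B$. Put $m''=\prod_Bm_B$ and $n_0=\max_Bn_B$ (both equal to $1$ if there is no such $B$). A solution of \eqref{eq:cong} modulo $m'm''$ has all $k_i<K$, and then $n<n_0$; so it lies in a finite box. Let $Z(n,\mathbf{k})=a^n+t\mathbf{b}^{\mathbf{k}}-\varepsilon c^n$ and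
\[
m=m'm''\prod 2\,|Z(n,\mathbf{k})|,
\]
the product running over the tuples in the box with $Z(n,\mathbf{k})\ne0$. A solution of \eqref{eq:cong} modulo $m$ lies in the box. If its $Z$ were not zero, then $2|Z|$ would divide $m$, and $m$ divides $Z$; this is impossible. So \eqref{eq:eq} holds.
\end{proof}

In Case C the congruence modulo $m$, and hence the equation, has only finitely many solutions.

\begin{proof}[Proof of Theorem \ref{thm:nonneg}]
We split the non-negative tuples into finitely many classes, find a good modulus for each class, and multiply. For a tuple $(n,\mathbf{k})$ let $\delta=\pm1$ be the product of the $b_i^{k_i}$ with $|b_i|=1$, and let $I=\{i:|b_i|>1,\ k_i\ge1\}$.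

The tuples with $n\ge1$ are classified by $(\delta,I)$. In such a class $t\mathbf{b}^{\mathbf{k}}=(\delta t)\prod_{i\in I}b_i^{k_i}$ with $k_i\ge1$ for $i\in I$, and $\gcd(a,c,\delta t\prod_{i\in I}b_i)$ divides $\gcd(a,c,tb)=1$. Theorem \ref{thm:main}, applied to $a,c,\delta t$ and the $b_i$ with $i\in I$, gives a good modulus; the set $I$ may be empty, which is why we allowed $\ell=0$.

The tuples with $n=0$ are classified by $\delta$. Here \eqref{eq:cong} and \eqref{eq:eq} read $t\mathbf{b}^{\mathbf{k}}\equiv\varepsilon-1$ and $t\mathbf{b}^{\mathbf{k}}=\varepsilon-1$ with $\varepsilon-1\in\{0,-2\}$. Lemma \ref{lem:small}, applied to $\delta t$ and the $b_i$ with $|b_i|>1$, gives a good modulus.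
\end{proof}

\section{The bound for $k_i$}\label{sec:k}

We use two elementary facts. First, let $x,y$ be non-zero integers with $|x|\ne|y|$, let $X_0=\max(|x|,|y|)\ge2$ and $D\ge1$. Then
\begin{equation}\label{eq:size}
|x^D\pm y^D|\ge X_0^D-(X_0-1)^D=\sum_{j=0}^{D-1}X_0^{\,j}(X_0-1)^{D-1-j}\ge\max\bigl(X_0^{D-1},\,2^D-1\bigr).
\end{equation}
Second (lifting the exponent), let $p$ be a prime and let $x\ne y$ be integers prime to $p$ with $x\equiv y$ modulo $p$, and modulo $4$ if $p=2$. Then
\begin{equation}\label{eq:lte}
v_p(x^n-y^n)=v_p(x-y)+v_p(n)\qquad(n\ge1),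
\end{equation}
because $v_p(z-1)=v_p(\log z)$ for $z$ in $1+p\mathbb{Z}_p$ (in $1+4\mathbb{Z}_2$ if $p=2$), and $\log(x/y)^n=n\log(x/y)$.

The next lemma supplies auxiliary primes outside any given finite set.

\begin{lemma}\label{lem:primes}
Let $x,y$ be coprime non-zero integers with $|x|\ne|y|$, and let $p$ be a prime. Infinitely many primes divide at least one of the numbers $W_S=x^{p^S}-y^{p^S}$, $S\ge1$.
\end{lemma}

\begin{proof}
Fix $S\ge2$, put $X=x^{p^S}$, $Y=y^{p^S}$, and let $Q=W_{S+1}/W_S=\sum_{j=0}^{p-1}X^jY^{p-1-j}$. Let $r$ be a prime dividing $Q$ and $W_S=X-Y$. Then $Q\equiv pX^{p-1}\pmod r$, and $r\nmid X$ because $X,Y$ are coprime and congruent modulo $r$; so $r=p$.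

Next, $v_p(Q)\le1$. Let $p$ be odd. If $p\mid X-Y$, then \eqref{eq:lte} gives $v_p(Q)=1$; otherwise $W_{S+1}=X^p-Y^p\equiv X-Y\not\equiv0\pmod p$. For $p=2$, the number $Q=X+Y$ is odd or is a sum of two odd squares, which is $2$ modulo $4$.

Finally, by \eqref{eq:size}, $|Q|\ge X_0^{p^{S+1}-1}/(2X_0^{p^S})\ge2^{p^S-2}>p$. So $Q$ has a prime factor $r_S\ne p$, and $r_S\mid W_{S+1}$, $r_S\nmid W_S$. Since each $W_S$ divides the next, the primes $r_2,r_3,\dots$ are distinct.
\end{proof}

\begin{proof}[Proof of Proposition \ref{prop:k}]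
Let $p$ be a prime dividing $b_i$; it exists because $|b_i|>1$, and $p\nmid ac$. Put $x=a^{2(p-1)}$ and $y=c^{2(p-1)}$. Then $x\ne y$, since $|a|\ne|c|$, and $x\equiv y\equiv1$ modulo $p$, and modulo $8$ if $p=2$. For $S\ge1$, to be chosen, let $K=v_p(x-y)+S$. Suppose that \eqref{eq:cong} holds modulo $p^K$ and $k_i\ge K$. Then $p^K$ divides $a^n-\varepsilon c^n$, which divides $a^{2n}-c^{2n}$ and hence $x^n-y^n$. By \eqref{eq:lte},
\begin{equation}\label{eq:pS}
p^S\mid n .
\end{equation}

\emph{The case $\varepsilon=1$.} By Lemma \ref{lem:primes} there are $S\ge1$ and a prime $p'\nmid tb$ with $p'\mid a^{p^S}-c^{p^S}$. Take $m_i=p^Kp'$ and $K_i=K$. If $k_i\ge K$, then \eqref{eq:pS} gives $p'\mid a^n-c^n$, and \eqref{eq:cong} gives $p'\mid t\mathbf{b}^{\mathbf{k}}$, a contradiction.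

\emph{The case $\varepsilon=-1$, $p=2$.} Take $S=1$, $m_i=2^K$, $K_i=K$; note $K\ge4$. If $k_i\ge K$, then $n$ is even and $a,c$ are odd, so $a^n+c^n\equiv2\pmod4$, while $2^K\mid a^n+c^n$.

\emph{The case $\varepsilon=-1$, $p$ odd.} The number $a^D+c^D$ divides $a^n+c^n$ when $n/D$ is an odd integer, so we need to know $v_2(n)$. Let $\omega$ be the order of $a/c$ in $\mathbb{F}_p^*$. If \eqref{eq:cong} holds modulo $p$, then $(a/c)^n=-1\ne1$ in $\mathbb{F}_p^*$, because $k_i\ge1$. So $\omega\mid2n$ and $\omega\nmid n$, which gives $v_2(n)=v_2(\omega)-1$. If $\omega$ is odd this is impossible, and we take $m_i=p$, $K_i=1$. If $\omega$ is even, let $u=v_2(\omega)-1$. Lemma \ref{lem:primes} for the pair $(a^{2^u},-c^{2^u})$ gives $S\ge1$ and a prime $p'\nmid tb$ dividing $a^D+c^D$, where $D=2^up^S$. Take $m_i=p^Kp'$ and $K_i=K$. If $k_i\ge K$, then $n/D$ is an odd integer by \eqref{eq:pS} and $v_2(n)=u$. So $p'\mid a^n+c^n$, and \eqref{eq:cong} gives $p'\mid t\mathbf{b}^{\mathbf{k}}$, a contradiction.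
\end{proof}

\section{Hilbert symbols in $\mathbb{Q}(\zeta_{q^v})$}\label{sec:hilbert}

Let $q$ be an odd prime, $v\ge1$, $N=q^v$, let $\zeta$ be a primitive $N$-th root of unity, $\mu_N=\langle\zeta\rangle$ and $F=\mathbb{Q}(\zeta)$. The prime $q$ is totally ramified in $F$; let $\lambda$ be the prime above it. The completion $F_\lambda$ has ring of integers $\mathcal{O}=\mathbb{Z}_q[\zeta]$, and $\operatorname{Gal}(F/\mathbb{Q})=\operatorname{Gal}(F_\lambda/\mathbb{Q}_q)$ consists of the maps $\sigma_j\colon\zeta\mapsto\zeta^j$ with $j\in(\mathbb{Z}/N)^*$. For a prime $w$ of $F$ we write $w(x)$ for the normalized valuation and $\operatorname{Nm}w$ for the size of the residue field; $\operatorname{Nm}y$ is the norm from $F$ to $\mathbb{Q}$ of $y\in F$.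

Let $w\ne\lambda$. Then $\mu_N$ injects into the multiplicative group of the residue field, so $\operatorname{Nm}w\equiv1\pmod N$, and for a $w$-unit $z$ there is a unique $\chi_w(z)\in\mu_N$ with
\[
\chi_w(z)\equiv z^{(\operatorname{Nm}w-1)/N}\pmod w .
\]
This $N$-th power residue character is multiplicative and depends only on $z$ modulo $w$. The character $\chi$ of Example \ref{ex:hard} is $\chi_w$ for $N=3$ and $w=(3+5\zeta)$.

For any prime $w$, including $\lambda$, and $x,y\in F_w^*$, the $N$-th \emph{Hilbert symbol} $(x,y)_w\in\mu_N$ is defined by $\rho_w(x)\bigl(\sqrt[N]{y}\bigr)=(x,y)_w\sqrt[N]{y}$, where $\rho_w$ is the local reciprocity map of $F_w$. We use the following standard facts \cite[Ch.~V, \S3 and Ch.~VI, Theorem 8.1]{neukirch}.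
\begin{itemize}
\item[(H1)] The symbol is multiplicative in each entry and trivial if one entry is an $N$-th power in $F_w$. Moreover $(y,x)_w=(x,y)_w^{-1}$, and $(x,1-x)_w=1$ for $x\ne0,1$.
\item[(H2)] If $w\ne\lambda$ and $z$ is a $w$-unit, then $(x,z)_w=\chi_w(z)^{w(x)}$. In particular the symbol of two $w$-units is $1$.
\item[(H3)] For $x,y\in F^*$, $\prod_w(x,y)_w=1$. The archimedean places of $F$ are complex and contribute $1$, so the product runs over the primes of $F$.
\item[(H4)] For $\sigma\in\operatorname{Gal}(F/\mathbb{Q})$, $(\sigma x,\sigma y)_\lambda=\sigma\bigl((x,y)_\lambda\bigr)$, by the functoriality $\rho_\lambda(\sigma x)=\sigma\rho_\lambda(x)\sigma^{-1}$ of the reciprocity map. Also $\chi_{\sigma w}(\sigma z)=\sigma(\chi_w(z))$, by applying $\sigma$ to the defining congruence.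
\end{itemize}
We write $[x,y]=(x,y)_\lambda$. This is the one symbol for which (H2) gives no formula. Since $N$ is odd, $-1=(-1)^N$, so signs in either entry can be ignored.

\begin{lemma}\label{lem:facts}
\begin{itemize}
\item[(a)] If $q\nmid j$, then $1+\zeta^j$ is a unit of $\mathbb{Z}[\zeta]$.
\item[(b)] If $x,y$ are coprime non-zero integers and $q\nmid y$, then $\prod_{w\mid y}\chi_w(x)^{w(y)}=1$.
\item[(c)] Every element of $1+q^{v+1}\mathcal{O}$ is an $N$-th power in $F_\lambda$.
\item[(d)] If $y\in\mathbb{Z}[\zeta]$ is not divisible by $\lambda$, then $[\zeta,y]=\zeta^{(\operatorname{Nm}y-1)/N}$.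
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $1+\zeta^j=(1-\zeta^{2j})/(1-\zeta^j)$. As $q\nmid2j$, each of $\zeta^j,\zeta^{2j}$ is a power of the other, so each of $1-\zeta^j$, $1-\zeta^{2j}$ divides the other.

(b) By (H4), $\sigma$ maps the factor at $w$ to $\chi_{\sigma w}(x)^{w(y)}$, and $w(y)=(\sigma w)(y)$ since $y$ is rational. So $\sigma$ permutes the factors, and the product lies in $\mu_N\cap\mathbb{Q}=\{1\}$.

(c) Let $e$ be the ramification index of $\lambda$. The maps $\log$ and $\exp$ are inverse isomorphisms between $1+\lambda^j$ and $\lambda^j$ for $j>e/(q-1)$. Since $q\ge3$, this covers $q^i\mathcal{O}=\lambda^{ie}$ for all $i\ge1$. If $z\in1+q^{v+1}\mathcal{O}$, then $N^{-1}\log z\in q\mathcal{O}$ and $z=\exp(N^{-1}\log z)^N$.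

(d) For $w\ne\lambda$ we have $\chi_w(\zeta)=\zeta^{f_w}$ with $f_w=(\operatorname{Nm}w-1)/N$, so $(\zeta,y)_w=\zeta^{-w(y)f_w}$ by (H1) and (H2). By (H3), $[\zeta,y]=\zeta^{\sum_ww(y)f_w}$. Norms of non-zero elements of $F$ are positive, since $F$ has only complex places, so
\[
\operatorname{Nm}y=\prod_{w\ne\lambda}(1+Nf_w)^{w(y)}\equiv1+N\sum_ww(y)f_w\pmod{N^2}.\qedhere
\]
\end{proof}

The argument of the next section reduces everything to one symbol $[1+\zeta,1+s\zeta^i]$, which we now show to be non-trivial when $v_q(s)=v$. The equality is essential: if $v_q(s)>v$, the second entry is an $N$-th power by (c) and the symbol is $1$; and $v_q(s)\ge v$ is what makes the symbol $[\alpha,1+sx]$ additive in $x$. The plan is to compute symbols with first entry $\zeta$ from (d), and to pass to the first entry $1+\zeta$ by the relation $(x,1-x)_\lambda=1$.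

\begin{lemma}\label{lem:local}
Let $s\in\mathbb{Z}_q$ with $v_q(s)=v$. Then $[1+\zeta,1+s\zeta^i]\ne1$ for every integer $i$.
\end{lemma}

\begin{proof}
\emph{A pairing.} For $x,y\in\mathcal{O}$,
\[
\frac{(1+sx)(1+sy)}{1+s(x+y)}=1+\frac{s^2xy}{1+s(x+y)}\in1+q^{2v}\mathcal{O}\subset1+q^{v+1}\mathcal{O}.
\]
By Lemma \ref{lem:facts}(c), for fixed $\alpha\in F_\lambda^*$ the map $x\mapsto[\alpha,1+sx]$ is a homomorphism $\mathcal{O}\to\mu_N$ that is trivial on $q\mathcal{O}$. Its values are therefore $q$-th roots of unity. Put $g=q^{v-1}$ and define $\langle\alpha,x\rangle\in\mathbb{F}_q$ by $[\alpha,1+sx]=(\zeta^g)^{\langle\alpha,x\rangle}$. Then $\langle\alpha,x+y\rangle=\langle\alpha,x\rangle+\langle\alpha,y\rangle$ and $\langle\alpha\beta,x\rangle=\langle\alpha,x\rangle+\langle\beta,x\rangle$. Let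
\[
\eta_i=\langle\zeta,\zeta^i\rangle,\qquad V_i=\langle1+\zeta,\zeta^i\rangle .
\]
We must show that $V_i\ne0$.

\emph{The values $\eta_i$.} Choose an integer $s_0$ with $s\equiv Ns_0\pmod{q^{v+1}}$; then $q\nmid s_0$. Let $y=1+Ns_0\zeta^i\in\mathbb{Z}[\zeta]$. The quotient $(1+s\zeta^i)/y$ lies in $1+q^{v+1}\mathcal{O}$, so $[\zeta,1+s\zeta^i]=[\zeta,y]$. Expanding the product of the conjugates of $y$, whose coefficients are elementary symmetric functions of the conjugates of $\zeta^i$ and hence integers, gives $\operatorname{Nm}y\equiv1+Ns_0\operatorname{Tr}(\zeta^i)\pmod{N^2}$. By Lemma \ref{lem:facts}(d), $[\zeta,y]=\zeta^{s_0\operatorname{Tr}(\zeta^i)}$. The trace from $F$ to $\mathbb{Q}$ of $\zeta^i$ is $g(q-1)$, $-g$ or $0$ according as $\zeta^i$ has order $1$, $q$ or at least $q^2$, and the order divides $q$ exactly when $g\mid i$. Hence, with $\eta=-s_0\ne0$ in $\mathbb{F}_q$,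
\[
\eta_i=\eta\ \text{ if }g\mid i,\qquad\eta_i=0\ \text{ otherwise.}
\]

\emph{A recursion for $V_i$.} For $0\ne z\in\mathcal{O}$, (H1) gives $[-sz,1+sz]=1$, that is, $\langle s,z\rangle+\langle z,z\rangle=0$. For $z=\zeta^i$ this determines the unknown values $\langle s,\zeta^i\rangle=-i\eta_i$. For $z=\zeta^i(1+\zeta)=\zeta^i+\zeta^{i+1}$, using the product form in the first entry and the sum form in the second,
\[
\langle s,z\rangle=-i\eta_i-(i+1)\eta_{i+1},\qquad\langle z,z\rangle=i\eta_i+i\eta_{i+1}+V_i+V_{i+1}.
\]
Adding, we get $V_i+V_{i+1}=\eta_{i+1}$ for all $i$.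

\emph{Solving it.} The sequence $V_i$ has period $N$, which is odd, so the alternating sum telescopes:
\[
2V_i=\sum_{j=0}^{N-1}(-1)^j(V_{i+j}+V_{i+j+1})=\sum_{j=0}^{N-1}(-1)^j\eta_{i+j+1}.
\]
The non-zero terms on the right belong to $j=j_0,\,j_0+g,\dots,j_0+(q-1)g$ for some $0\le j_0<g$. Since $g$ is odd their signs alternate, and since $q$ is odd their sum is $(-1)^{j_0}\eta$. So $V_i=\pm\eta/2\ne0$.
\end{proof}

For $N=3$ the lemma follows from part (d) alone: $1+\zeta=-\zeta^2$ gives $V_i=2\eta$, which equals $\eta/2$ in $\mathbb{F}_3$.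

\section{The reciprocity obstruction}\label{sec:obstruction}

For odd $n$ the congruence of Example \ref{ex:hard} can be written $3^n+(-5)^n\equiv-2$. The general statement takes this symmetric form.

\begin{proposition}\label{prop:key}
Let $A,C,T$ be pairwise coprime non-zero integers such that $A\equiv-C\pmod r$ for every prime $r\mid T$. Let $q$ be an odd prime with $v=v_q(A)\ge1$, put $N=q^v$ and
\[
M=\frac{A^N-C^N}{A^{N/q}-C^{N/q}},
\]
and let $n\ge1$ with $q\nmid n$. Then the congruences
\[
A^n+C^n\equiv T\pmod M,\qquad C^n\equiv T\pmod{q^{v+1}}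
\]
cannot both hold.
\end{proposition}

\begin{proof}
We use the notation of Section \ref{sec:hilbert}. Since $q\mid A$, we have $q\nmid CT$, and the numerator and denominator of $M$ are non-zero. From $A^N-C^N=\prod_{j\bmod N}(A-\zeta^jC)$, in which the factors with $q\mid j$ multiply to $A^{N/q}-C^{N/q}$, we see that $M$ is the norm of
\[
\Delta=A-\zeta C\in\mathbb{Z}[\zeta].
\]
So $M$ is a non-zero integer and $\Delta\mid M$. Suppose that both congruences hold. Modulo $\Delta$ we have $A^n\equiv\zeta^nC^n$, so the first one gives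
\begin{equation}\label{eq:delta}
C^n(1+\zeta^n)\equiv T\pmod\Delta .
\end{equation}
Let $\theta=C^n(1+\zeta^n)/T$. We apply the product formula to the pair $(\theta,\Delta)$: the first congruence controls the factors at the primes dividing $\Delta$, the second one the factor at $\lambda$. Since $q\nmid n$, both $1+\zeta$ and $1+\zeta^n$ are units by Lemma \ref{lem:facts}(a), so among the primes $w\ne\lambda$ only those dividing $\Delta$, $C$ or $T$ contribute. Reduce $\Delta$:
\[
\Delta\equiv-\zeta C\pmod\lambda,\qquad\Delta\equiv A\pmod w\ \ (w\mid C),\qquad\Delta\equiv-C(1+\zeta)\pmod w\ \ (w\mid T),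
\]
the last by the hypothesis $A\equiv-C$ modulo the rational prime below $w$. By coprimality $\Delta$ is a unit at all these primes, so the sets of primes dividing $\Delta$, $C$, $T$, $q$ are pairwise disjoint.

\emph{Primes $w\mid\Delta$.} Here $\theta$ is a $w$-unit with $\theta\equiv1\pmod w$ by \eqref{eq:delta}, so $(\theta,\Delta)_w=\chi_w(\theta)^{-w(\Delta)}=1$.

\emph{Primes $w\mid C$.} Here $w(\theta)=n\,w(C)$ and $(\theta,\Delta)_w=\chi_w(A)^{n\,w(C)}$. The product over these $w$ is $1$ by Lemma \ref{lem:facts}(b).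

\emph{Primes $w\mid T$.} Here $w(\theta)=-w(T)$ and $(\theta,\Delta)_w=\chi_w(-C)^{-w(T)}\chi_w(1+\zeta)^{-w(T)}$. The first factors multiply to $1$ by Lemma \ref{lem:facts}(b). The second factor is $(T,1+\zeta)_w^{-1}$. In the product formula for the pair $(T,1+\zeta)$ only $\lambda$ and the primes dividing $T$ contribute, so $\prod_{w\mid T}(T,1+\zeta)_w^{-1}=[T,1+\zeta]$.

Thus (H3) gives
\begin{equation}\label{eq:product}
[\theta,\Delta]\,[T,1+\zeta]=1 .
\end{equation}

\emph{The prime $\lambda$.} By the second congruence $C^n/T\in1+q^{v+1}\mathbb{Z}_q$, so $C^n/T$ is an $N$-th power in $F_\lambda$ by Lemma \ref{lem:facts}(c), and $[\theta,\Delta]=[1+\zeta^n,\Delta]$. Let $s=-A/C\in\mathbb{Z}_q$. Then $v_q(s)=v$ and $\Delta=-\zeta C(1+s\zeta^{-1})$, so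
\[
[\theta,\Delta]=[1+\zeta^n,\zeta]\;[1+\zeta^n,C]\;[1+\zeta^n,1+s\zeta^{-1}].
\]
By (H1) with $x=-\zeta^n$ we have $[1+\zeta^n,\zeta]^n=[1+\zeta^n,-\zeta^n]=1$, and $n$ is prime to $N$, so the first factor is $1$. Since $\sigma_n$ fixes $C$ and raises elements of $\mu_N$ to the $n$-th power, (H4) gives
\[
[1+\zeta^n,C]=\sigma_n\bigl([1+\zeta,C]\bigr)=[1+\zeta,C]^n=[1+\zeta,C^n]=[1+\zeta,T],
\]
the last step because $C^n/T$ is an $N$-th power. This is the inverse of $[T,1+\zeta]$, so \eqref{eq:product} becomes $[1+\zeta^n,1+s\zeta^{-1}]=1$. Let $nn^*\equiv1\pmod N$. Applying $\sigma_{n^*}$, which fixes $s$, gives $[1+\zeta,1+s\zeta^{-n^*}]=1$. This contradicts Lemma \ref{lem:local}.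
\end{proof}

\begin{remark}\label{rem:check}
In Example \ref{ex:hard} we have $A=3$, $C=-5$, $T=-2$, $N=3$, $\Delta=3+5\zeta$, $n\equiv5\pmod6$ and $\theta=5^n(1+\zeta^n)/2$. The prime $2$ is inert with norm $4$ and $\Delta\equiv1+\zeta\equiv\zeta^2\pmod 2$, so $(\theta,\Delta)_2=\zeta^{-2}=\zeta$. The factor at $5$ is $1$. At $\lambda$, from $1+\zeta^n=-\zeta^{2n}$ and Lemma \ref{lem:facts}(d), $[\theta,\Delta]=[\zeta,\Delta]^{2n}=\zeta^{12n}=1$. So the product formula gives $\chi_\Delta(\theta)=\zeta\equiv7$, in agreement with the quotient $11/7\equiv7\pmod{19}$ of the character values $7^n\equiv11$ and $7$ found by hand.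
\end{remark}

\begin{remark}\label{rem:hyp}
The hypothesis on the primes $r\mid T$ makes the factors at $w\mid T$ computable, and it cannot be omitted: for $A=3$, $C=-5$, $n=1$, $T=-59$ we have $-2\equiv-59\pmod{19}$ and $-5\equiv-59\pmod9$. The sign matters too. With $A^n-C^n$ and $-C^n$ in place of $A^n+C^n$ and $C^n$, the unit $1+\zeta^n$ is replaced by $1-\zeta^n$, which generates $\lambda$, and the statement is false: $3^2-5^2=-16$, $-5^2\equiv-16\pmod9$, and $3\equiv-5\pmod2$.
\end{remark}

\section{The bound for $n$}\label{sec:n}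

We prove Proposition \ref{prop:n}. Multiplying $a^n+B\equiv\varepsilon c^n$ by $\varepsilon$ gives the equivalent congruence $c^n+(-\varepsilon B)\equiv\varepsilon a^n$, so we may replace $(a,c,B)$ by $(c,a,-\varepsilon B)$.

\subsection*{The case $|a|=1$ or $|c|=1$}
By the symmetry let $|a|=1<|c|$. Take a prime $p\mid c$, an integer $E$ with $p^E>|B|+1$, and a prime $p'\nmid c$; put $m=p^Ep'$ and $n_0=E$. If the congruence holds with $n\ge E$, then $p^E$ divides $a^n+B$, and $|a^n+B|\le|B|+1$, so $a^n+B=0$. Then $p'\mid c^n$, a contradiction.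

\subsection*{The case $|a|,|c|>1$: strategy}
As $a$ and $c$ are coprime, they are not both powers of $2$ up to sign, so an odd prime $q$ divides $ac$; by the symmetry let $q\mid a$. Also $|a|\ne|c|$.

Write the congruence as $a^n-\varepsilon c^n\equiv-B$. To apply Proposition \ref{prop:key} we factor $n=dn'$ and take $A=a^d$, $C=-\varepsilon c^d$, $T=-B$, with exponent $n'$. Three things are needed: $C^{n'}=-\varepsilon c^n$, which holds if $n'$ is odd or $\varepsilon=-1$; $q\nmid n'$; and $A\equiv-C$ modulo the primes $r\mid B$. So $d$ should absorb the powers of $2$ and $q$ in $n$ and the part of $n$ that is visible in the groups $\mathbb{F}_r^*$. The modulus $M$ depends on $d$, while $m$ has to be fixed before $n$ is known, so $d$ must range over a finite set. For this we bound $v_2(n)$ and $v_q(n)$ by the method of Example \ref{ex:easy}: a known divisor of $a^n-\varepsilon c^n$ larger than $|B|$ cannot divide $B$. The method fails for $v_2(n)$ when $\varepsilon=-1$, since $a^D+c^D$ need not divide $a^n+c^n$ when $n/D$ is even. In that case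 a congruence modulo a power of $2$ leaves only $B=-1$ and $B=-2$.

\subsection*{The modulus}
Let $H$ be the least common multiple of the numbers $r-1$ for primes $r\mid B$ ($H=1$ if $|B|=1$). Choose $U,G\ge1$ with
\begin{equation}\label{eq:UG}
2^{2^U}>|B|+1,\qquad2^{U+2}>|B|+2,\qquad2^{q^G}>|B|+1,\qquad q^{G+1}>2^{q-1},
\end{equation}
and such that some prime $p_0\nmid c$ divides $a^{2^U}-1$. The last condition holds for all large $U$, by Lemma \ref{lem:primes} with $(x,y,p)=(a,1,2)$ and $W_S\mid W_{S+1}$. Let
\[
\mathcal{D}=\{2^uq^gh:0\le u<U,\ 0\le g<G,\ h\mid H\},\qquad E=\max\bigl(U+2,\ G+1,\ v_q(a)\max\mathcal{D}+1\bigr).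
\]
For $d\in\mathcal{D}$ let $M_d$ be the integer $M$ of Proposition \ref{prop:key} for $A=a^d$, $C=-\varepsilon c^d$ and the prime $q$. Let $m$ be the product of the absolute values of
\[
2^{U+2},\ \ p_0,\ \ q^E,\ \ B,\ \ a^{2^U}-c^{2^U},\ \ a^{q^G}-c^{q^G},\ \ a^{2^uq^G}+c^{2^uq^G}\ (0\le u<U),\ \ M_d\ (d\in\mathcal{D}),
\]
all of which are non-zero, and let $n_0=E$. By \eqref{eq:size} and \eqref{eq:UG},
\begin{equation}\label{eq:big}
|a^D\pm c^D|>|B|\qquad\text{if }D\ge2^U\text{ or }D\ge q^G .
\end{equation}

Suppose that $n\ge E$ and $a^n-\varepsilon c^n\equiv-B\pmod m$, and let $u=v_2(n)$, $g=v_q(n)$. A common divisor of $m$ and $a^n-\varepsilon c^n$ divides $B\ne0$, so it is at most $|B|$ in absolute value. Since $q^E\mid a^n$,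
\begin{equation}\label{eq:qE}
-\varepsilon c^n\equiv-B\pmod{q^E}.
\end{equation}
In each case below that is not settled directly, we find $d\in\mathcal{D}$ dividing $n$ such that $n'=n/d$, $A=a^d$, $C=-\varepsilon c^d$ satisfy
\begin{equation}\label{eq:three}
C^{n'}=-\varepsilon c^n,\qquad q\nmid n',\qquad A\equiv-C\pmod r\ \text{ for all primes }r\mid B .
\end{equation}
This is a contradiction. Indeed, $A,C,T=-B$ are pairwise coprime; $A^{n'}+C^{n'}\equiv T\pmod{M_d}$ because $M_d\mid m$; and $C^{n'}\equiv T$ modulo $q^{v_q(A)+1}$ by \eqref{eq:qE}, because $v_q(A)+1=d\,v_q(a)+1\le E$. Proposition \ref{prop:key} excludes this.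

\subsection*{Case 1: $\varepsilon=1$, or $\varepsilon=-1$ and $u<U$}
First, $u<U$. For $\varepsilon=-1$ this is assumed. For $\varepsilon=1$, if $2^U\mid n$, then $a^{2^U}-c^{2^U}$ divides $a^n-c^n$ and $m$, against \eqref{eq:big}.

Second, $g<G$. Suppose $q^G\mid n$. For $\varepsilon=1$, the number $a^{q^G}-c^{q^G}$ divides $a^n-c^n$ and $m$. For $\varepsilon=-1$, put $D=2^uq^G$; then $n/D$ is an odd integer, so $a^D+c^D$ divides $a^n+c^n$ and $m$. Both contradict \eqref{eq:big}.

Let $h$ be the largest divisor of $\gcd(n,H)$ that is prime to $2q$, and let $d=2^uq^gh\in\mathcal{D}$. Then $d\mid n$, and $n'=n/d$ is odd and prime to $q$, which gives the first two parts of \eqref{eq:three}. Let $r\mid B$ be a prime; then $r\nmid ac$. If $r=2$, then $A$ and $C$ are odd and $A\equiv-C\pmod 2$. Let $r$ be odd and $y=a/c\in\mathbb{F}_r^*$, of order $\omega$. As $r$ divides $B$ and $m$, we have $y^n=\varepsilon$, so $\omega\mid2n$; also $\omega\mid r-1\mid H$. Then $\omega\mid2d$: indeed $v_2(\omega)\le u+1=v_2(2d)$, $v_q(\omega)\le g=v_q(2d)$, and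 $v_p(\omega)\le\min(v_p(n),v_p(H))=v_p(2d)$ for every other prime $p$. The element $x=-A/C=\varepsilon y^d$ of $\mathbb{F}_r^*$ satisfies $x^2=y^{2d}=1$ and $x^{n'}=\varepsilon y^n=1$. Since $n'$ is odd, $x=1$. So \eqref{eq:three} holds.

\subsection*{Case 2: $\varepsilon=-1$ and $u\ge U$}
Now $a^n+c^n\equiv-B\pmod m$ and $2^U\mid n$. For odd $x$ we have $x^n\equiv1\pmod{2^{U+2}}$ by \eqref{eq:lte} applied to $x^2$ and $1$ (trivially if $x=\pm1$). For even $x$ we have $x^n\equiv0\pmod{2^{U+2}}$, since $n\ge U+2$.

Let $ac$ be even. Exactly one of $a,c$ is even, so $B\equiv-1\pmod{2^{U+2}}$, and $|B+1|<2^{U+2}$ gives $B=-1$. Modulo $p_0$ we have $a^n\equiv1$, hence $c^n\equiv1-a^n\equiv0$, against $p_0\nmid c$.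

Let $ac$ be odd. Then $B\equiv-2\pmod{2^{U+2}}$, and $|B+2|\le|B|+2<2^{U+2}$ gives $B=-2$. The congruence is $a^n+c^n\equiv2$. It holds modulo any $m'$ prime to $ac$ whenever $\varphi(m')\mid n$, so the prime $q$ has to be used. By \eqref{eq:qE}, $c^n\equiv2\pmod{q^{G+1}}$. If $q^G\mid n$, then $\varphi(q^{G+1})$ divides $n(q-1)$, and raising to the power $q-1$ gives $2^{q-1}\equiv1\pmod{q^{G+1}}$; this contradicts $0<2^{q-1}-1<q^{G+1}$. So $g<G$, and $d=q^g\in\mathcal{D}$. Here $C=c^d$, so $C^{n'}=c^n=-\varepsilon c^n$; the integer $n'=n/d$ is prime to $q$; and the only prime dividing $B$ is $2$, modulo which the odd numbers $A$ and $-C$ agree. So \eqref{eq:three} holds.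

\medskip
Every case leads to a contradiction, so $n<E=n_0$. This proves Proposition \ref{prop:n}, and with it Theorems \ref{thm:main} and \ref{thm:nonneg}. \qed

\begin{thebibliography}{9}

\bibitem{neukirch}
Neukirch, \emph{Algebraic Number Theory}.

\bibitem{skolem}
\emph{Skolem's conjecture confirmed for a family of exponential equations, III}, \texttt{http://real.mtak.hu/149851/1/skolem3\_revisedII.pdf}

\end{thebibliography}
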